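# Property A and the density of absolutely strongly exposing operators

Throughout, $X$ and $Y$ are nonzero Banach spaces over the same scalar field $\mathbb K$ ($\mathbb R$ or $\mathbb C$), $\mathbb T$ is the set of scalars of modulus one, $B_X$ and $S_X$ are the closed unit ball and unit sphere, and $\mathcal L(X,Y)$ carries the operator norm. We write $x^*\otimes y$ for the rank-one operator $x\mapsto x^*(x)y$.

## 1. The guess "yes", tested on $\mathbb K$, $\mathbb K^2$ and $\ell_1(I)$

An operator can attain its norm in a sloppy way, at many unrelated points, or in a sharp way, at essentially one point that every nearly norming sequence must approach. Suppose the norm attaining operators out of $X$ are always dense. Are the sharply norm attaining ones dense too? The first guess is **yes**: given an operator, perturb it so that it attains its norm at some $x_0$, then add a small rank-one bump at $x_0$ so that no other point competes. To test this we need the exact definitions.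

**Definition (norm attainment, property A).** $T\in\mathcal L(X,Y)$ *attains its norm* if $\|Tx\|=\|T\|$ for some $x\in S_X$; the set of such operators is $\mathrm{NA}(X,Y)$. The space $X$ has (Lindenstrauss) *property A* if $\mathrm{NA}(X,Y)$ is norm-dense in $\mathcal L(X,Y)$ for every Banach space $Y$.

**Definition (absolutely strongly exposing operators; Bourgain, 1977).** $T\in\mathrm{ASE}(X,Y)$ if there is $x_0\in S_X$ such that, whenever $\{x_n\}\subset B_X$ satisfies $\|Tx_n\|\to\|T\|$, there are $\theta_n\in\mathbb T$ with $\theta_nx_n\to x_0$ in norm.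

We always have $\mathrm{ASE}(X,Y)\subset\mathrm{NA}(X,Y)$: take any sequence in $B_X$ with $\|Tx_n\|\to\|T\|$; then $\theta_nx_n\to x_0$, and by continuity $\|Tx_0\|=\lim\|T(\theta_nx_n)\|=\|T\|$. So density of $\mathrm{ASE}(X,Y)$ for every $Y$ implies property A. The question, posed in "Residuality in the set of norm attaining operators", is the converse:

*Does property A of $X$ imply that $\mathrm{ASE}(X,Y)$ is dense in $\mathcal L(X,Y)$ for every $Y$?*

**The case $X=\mathbb K$.** Here $\|Tx\|=|x|\,\|T\|$. If $T\neq0$ and $\|Tx_n\|\to\|T\|$ with $|x_n|\le1$, then $|x_n|\to1$, and rotating gives $\theta_nx_n\to1$. Every nonzero operator is in ASE.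

**The case of the identity on Euclidean $\mathbb K^2$.** It attains its norm at every point of the sphere. It is not in ASE: the constant sequences $e_1$ and $e_2$ are both norming, and no vector $x_0$ is a limit of rotations of both. But for small $\varepsilon>0$ the operator $\mathrm{diag}(1+\varepsilon,1)$ is close to it and lies in ASE with $x_0=e_1$: from $\|Tx\|^2=(1+\varepsilon)^2|x(1)|^2+|x(2)|^2$ with $|x(1)|^2+|x(2)|^2\le 1$ we see that norming sequences have $|x_n(1)|\to1$ and $x_n(2)\to0$. So the bump works.

**The case $X=\ell_1(I)$, for any nonempty set $I$.** Here $\|T\|=\sup_i\|Te_i\|$. Let $T\ne0$ and $0<\varepsilon<\|T\|$. Pick $j$ with $\|Te_j\|>\|T\|-\varepsilon/2$, put $w=Te_j/\|Te_j\|$, and let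
$$T'x=Tx+\varepsilon\,x(j)\,w .$$
Then $\|T'-T\|\le\varepsilon$ and $\|T'e_j\|=\|Te_j\|+\varepsilon>\|T\|+\varepsilon/2$, while $\|T'e_i\|=\|Te_i\|\le\|T\|$ for $i\ne j$. Hence $\|T'\|=\|T'e_j\|$, and for $x\in B_X$
$$\|T'x\|\le|x(j)|\,\|T'\|+(1-|x(j)|)\big(\|T'\|-\tfrac\varepsilon2\big)=\|T'\|-\tfrac\varepsilon2\,(1-|x(j)|).$$
So $\|T'x_n\|\to\|T'\|$ forces $|x_n(j)|\to1$. Choose $\theta_n\in\mathbb T$ with $\theta_nx_n(j)=|x_n(j)|$; then $\|\theta_nx_n-e_j\|\le2(1-|x_n(j)|)\to0$. Thus $\mathrm{ASE}(\ell_1(I),Y)$ is dense for every $Y$. Remember this computation: a point $e_j$, a functional $x\mapsto x(j)$ that equals $1$ at $e_j$ and is small at the other generators of the ball, and a rank-one bump.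

There is more evidence for "yes". The following facts are known; we do not use them. The set $\mathrm{ASE}(X,Y)$ is always a $G_\delta$. Bourgain: if $X$ has the Radon–Nikodým property (RNP), then $\mathrm{ASE}(X,Y)$ is dense for every $Y$. Moreover each of these known sufficient conditions for property A gives density of $\mathrm{ASE}(X,Y)$ for every $Y$ as well: the RNP, properties $\alpha$ and quasi-$\alpha$, and $B_X=\overline{\mathrm{conv}}(C)$ with $C$ a set of uniformly strongly exposed points.

Nevertheless the answer to the question is **no**. We first push the guess as far as it will go, because the place where it breaks tells us where a counterexample can live.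

## 2. The rank-one bump, and locally uniformly rotund norms

Let us carry out the naive plan. By property A we may assume that $T\ne0$ attains its norm at $x_0$. Choose $y^*\in S_{Y^*}$ with $y^*(Tx_0)=\|T\|$, put $f=T^*y^*$ and $w=Tx_0/\|T\|$, and consider $T+\varepsilon f\otimes w$. Its norm is $\|T\|+\varepsilon\|T\|$, attained at $x_0$, and a sequence in $B_X$ that nearly norms it must satisfy $|f(x_n)|\to\|T\|=\|f\|$. This is where the plan stops: nothing says that $|f(x_n)|\to\|f\|$ forces $x_n$ to approach $x_0$ up to rotation. On $X=\ell_\infty^2$ take $T=f\colon x\mapsto x(1)$ and $x_0=(1,0)$. The bump just multiplies $T$ by $1+\varepsilon$, and $(1,1)$ is as good as $(1,0)$. Property A gives a norming point but no control over its shape.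

The repair is to use the freedom in $Y$: property A concerns *every* range space, so let the range see the vector $x$ itself, in a well-shaped norm.

**Definition (LUR).** A norm $|\cdot|$ is *locally uniformly rotund* (LUR) if $|u_n|\to|u|$ and $|u_n+u|\to2|u|$ imply $u_n\to u$.

A Hilbert norm is LUR, since $|u_n-u|^2=2|u_n|^2+2|u|^2-|u_n+u|^2\to0$. The norm of $\ell_\infty^2$ is not: take $u=(1,0)$ and $u_n=(1,1)$. Every separable space has an equivalent LUR norm (Kadec), and so does every weakly compactly generated space (Troyanski). Below, $Y\oplus_2Z$ is normed by $(\|y\|^2+|z|^2)^{1/2}$.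

**Theorem 1.** *Let $Z=(X,|\cdot|)$, where $|\cdot|$ is an equivalent LUR norm on $X$, and let $Y$ be a nonzero Banach space. If $\mathrm{NA}(X,Y\oplus_2Z)$ is dense in $\mathcal L(X,Y\oplus_2Z)$, then $\mathrm{ASE}(X,Y)$ is dense in $\mathcal L(X,Y)$. Consequently, for $X$ isomorphic to an LUR space, property A holds if and only if $\mathrm{ASE}(X,Y)$ is dense for every $Y$.*

**Step 1: normalize, and perturb $T\oplus\varepsilon\,\mathrm{Id}$.** The purpose is to obtain a norm attaining operator whose second component is bounded below. Replacing $|\cdot|$ by $\lambda|\cdot|$ keeps it LUR. It does not affect the hypothesis either, because $x\mapsto\lambda x$ is an isometry from $(X,\lambda|\cdot|)$ onto $(X,|\cdot|)$. So we may assume $c\|x\|\le|x|\le\|x\|$ with $0<c\le1$. Since nonzero operators are dense and ASE is stable under nonzero scalar multiples, it suffices to approximate $T$ with $\|T\|=1$.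

Let $0<\varepsilon<\frac14$ and $Sx=(Tx,\varepsilon x)\in Y\oplus_2Z$. By hypothesis there is $S'=(T',R)\in\mathrm{NA}(X,Y\oplus_2Z)$ with $\|S'-S\|<\varepsilon c/2$. Each component of $S'-S$ has norm less than $\varepsilon c/2$, so
$$\|T'-T\|\le\varepsilon,\qquad\|R\|\le\varepsilon+\tfrac{\varepsilon c}2\le2\varepsilon,\qquad|Rx|\ge\varepsilon|x|-\tfrac{\varepsilon c}2\|x\|\ge\tfrac{\varepsilon c}2\|x\| .$$

Let $x_0\in S_X$ with $\|S'x_0\|=\|S'\|=:M$. Then $M\ge\|T'\|\ge1-\varepsilon$ and $M\le\|S\|+\frac\varepsilon2\le\sqrt{1+\varepsilon^2}+\frac\varepsilon2\le1+2\varepsilon$. Put $p=\|T'x_0\|$ and $q=|Rx_0|$. Then $0<q\le2\varepsilon$, because $R$ is bounded below, and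
$$p^2=M^2-q^2\ge(1-\varepsilon)^2-4\varepsilon^2=(1-3\varepsilon)(1+\varepsilon)>0 .$$
Let $\alpha=p/M$ and $\beta=q/M$. Both are positive and $\alpha^2+\beta^2=1$.

**Step 2: build a functional that peaks at $x_0$.** By Hahn–Banach choose norm-one $y_0^*\in Y^*$ and $z_0^*\in Z^*$ with $y_0^*(T'x_0)=p$ and $z_0^*(Rx_0)=q$. Put
$$f=\alpha\,T'^*y_0^*+\beta\,R^*z_0^*,\qquad w=T'x_0/p .$$
By Cauchy–Schwarz, for $x\in B_X$,
$$|f(x)|\le\alpha\|T'x\|+\beta|Rx|\le\big(\|T'x\|^2+|Rx|^2\big)^{1/2}\le M,\qquad f(x_0)=\alpha p+\beta q=M.\tag{1}$$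

**Step 3: the peak of $f$ is sharp.** We claim that if $x_n\in B_X$ and $|f(x_n)|\to M$, then $\theta_nx_n\to x_0$ for some $\theta_n\in\mathbb T$. After rotating $x_n$ we may assume $f(x_n)\to M$. Let $p_n=\|T'x_n\|$ and $q_n=|Rx_n|$. By (1), $|f(x_n)|\le\alpha p_n+\beta q_n\le M$, so $\alpha p_n+\beta q_n\to M$. Also $p_n^2+q_n^2\le M^2$, hence
$$\big|(p_n,q_n)-M(\alpha,\beta)\big|^2\le2M^2-2M(\alpha p_n+\beta q_n)\to0,$$
that is, $p_n\to p$ and $q_n\to q$. Next, $\mathrm{Re}\,f(x_n)\le\alpha p_n+\beta\,\mathrm{Re}\,z_0^*(Rx_n)$, so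
$$\beta\,\mathrm{Re}\,z_0^*(Rx_n)\ge\mathrm{Re}\,f(x_n)-\alpha p_n\to M-\alpha p=\beta q .$$
Since $\beta>0$ and $\mathrm{Re}\,z_0^*(Rx_n)\le q_n\to q$, we get $\mathrm{Re}\,z_0^*(Rx_n)\to q$. Therefore
$$q_n+q\ \ge\ |Rx_n+Rx_0|\ \ge\ \mathrm{Re}\,z_0^*(Rx_n)+q ,$$
and both ends tend to $2q$. So $|Rx_n|\to|Rx_0|$ and $|Rx_n+Rx_0|\to2|Rx_0|$, and LUR gives $Rx_n\to Rx_0$. As $R$ is bounded below, $x_n\to x_0$. This is what the bump alone could not give.

**Step 4: return to operators into $Y$.** The functional $f$ mixes $T'$ and $R$, so we fold the $R$-part into $Y$ along $w$ before adding the bump. Let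
$$T''x=\alpha T'x+\beta z_0^*(Rx)\,w,\qquad\widetilde Tx=T''x+\varepsilon f(x)\,w .$$
By (1), $\|T''x\|\le\alpha\|T'x\|+\beta|Rx|\le M$ on $B_X$, and $T''x_0=(\alpha p+\beta q)w=Mw$. So for $x\in B_X$ we have $\|\widetilde Tx\|\le M+\varepsilon|f(x)|\le M(1+\varepsilon)$, with equality at $x_0$. If $x_n\in B_X$ and $\|\widetilde Tx_n\|\to\|\widetilde T\|=M(1+\varepsilon)$, then $\varepsilon|f(x_n)|\ge\|\widetilde Tx_n\|-M\to\varepsilon M$. Hence $|f(x_n)|\to M$, and Step 3 gives $\theta_nx_n\to x_0$. Thus $\widetilde T\in\mathrm{ASE}(X,Y)$.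

**Step 5: $\widetilde T$ is close to $T$.** We have
$$\|\widetilde T-T\|\le\|T'-T\|+(1-\alpha)\|T'\|+\beta\|R\|+\varepsilon M ,$$
where $\beta=q/M\le\frac{2\varepsilon}{1-\varepsilon}$, $1-\alpha\le1-\alpha^2=\beta^2$, $\|T'\|\le1+\varepsilon$, $\|R\|\le2\varepsilon$ and $M\le1+2\varepsilon$. The right-hand side tends to $0$ with $\varepsilon$, which proves density.

**Step 6: the equivalence.** If $X$ is isomorphic to an LUR space, transporting the norm gives an equivalent LUR norm on $X$. Property A then supplies the hypothesis for every $Y$, so $\mathrm{ASE}(X,Y)$ is dense for every nonzero $Y$. The converse holds because $\mathrm{ASE}(X,Y)\subset\mathrm{NA}(X,Y)$ (and $Y=\{0\}$ is trivial). $\square$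

So for separable $X$ the guess is right. A counterexample must be nonseparable, and so large that it admits no equivalent LUR norm.

## 3. From atoms to subtrees

Return to $\ell_1(I)$. There the bump isolates a single atom $e_j$, and that makes the resulting operator sharp. Suppose we want an operator that attains its norm but is *not* sharp. Then the bump should isolate not an atom but a whole family $V$ of generators of the ball, on which the peaking functional is constantly $1$. One bump no longer makes the norm attained, so we bump again inside $V$, and again, with a decreasing sequence $V_{r_1}\supset V_{r_2}\supset\cdots$. If these families always have a common member, that member norms the operator. If each family always splits into many subfamilies far apart from each other, no sharpness is possible.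

This is the picture of a tree with two features: any countable chain has an upper bound, and each node has infinitely many immediate successors. For generators $x_s$ indexed by such a tree, with $V_s$ the nodes above $s$, we want:

- functionals $f_s$ of norm one, equal to $1$ at all $x_t$ with $t\in V_s$, and of modulus at most $\frac13$ at the other generators;
- for each functional $g$ and node $s$: $g$ is nearly equal to $g(x_s)$ on the whole of $V_r$, for all but finitely many immediate successors $r$ of $s$.

**The tree.** Let $\mathfrak c=2^{\aleph_0}$ and $|\Gamma|=\mathfrak c$. Let $\Upsilon$ be the set of all functions $s:\alpha\to\Gamma$, where $1\le\alpha<\omega_1$ is an ordinal. Write $s\le t$ if $t$ extends $s$. For $s:\alpha\to\Gamma$ and $\gamma\in\Gamma$ let $s^\frown\gamma:\alpha+1\to\Gamma$ extend $s$ by the value $\gamma$ at $\alpha$. Put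
$$V_s=\{t\in\Upsilon:t\ge s\},\qquad[s]=\{u\in\Upsilon:u\le s\},\qquad(s,t]=[t]\setminus[s]\quad(s\le t).$$
For instance, a node with domain $1=\{0\}$ is a single element $\gamma_0$ of $\Gamma$, and then $[\gamma_0]=\{\gamma_0\}$. For a node $s=(\gamma_0,\gamma_1)$ with domain $2$ we have $[s]=\{(\gamma_0),(\gamma_0,\gamma_1)\}$. Two nodes below a common node are comparable, since both are its restrictions. Each $s$ has a first entry $s(0)$, because domains are at least $1$, and $t\ge s$ implies $t(0)=s(0)$.

*Size.* For each countable $\alpha$ there are at most $\mathfrak c^{\aleph_0}=2^{\aleph_0\cdot\aleph_0}=\mathfrak c$ functions $\alpha\to\Gamma$, and there are $\aleph_1\le\mathfrak c$ such $\alpha$. Hence $|\Upsilon|=\mathfrak c$.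

**The ambient space.** Let $E$ be the closed linear span of $\{\mathbf 1_{[s]}:s\in\Upsilon\}$ in $\ell_\infty(\Upsilon)$, with the sup norm $\|\cdot\|_\infty$. The sup norm is good for the second requirement. If $r_i=s^\frown\gamma_i$ are distinct successors of $s$ and $t_i\ge r_i$, the functions $\mathbf 1_{[t_i]}-\mathbf 1_{[s]}=\mathbf 1_{(s,t_i]}$ have disjoint supports, so a bounded functional cannot be large on many of them.

**Why the obvious ball fails.** Generators $\mathbf 1_{[s]}$ suggest the ball $B_0=\overline{\mathrm{aconv}}\{\mathbf 1_{[s]}:s\in\Upsilon\}$, where aconv is the absolutely convex hull, the set of finite sums $\sum c_ih_i$ with $\sum|c_i|\le1$. But $B_0$ contains no sup-norm ball. Take nodes $s_1<\dots<s_n$ with domains $1,\dots,n$, and let $g(h)=\sum_{k\le n}(-1)^kh(s_k)$. For each $t$ the set $\{k:s_k\le t\}$ is an initial segment of $\{1,\dots,n\}$, so $g(\mathbf 1_{[t]})\in\{0,-1\}$ and $|g|\le1$ on $B_0$. On the other hand $\mathbf 1_{\{s_k\}}=\mathbf 1_{[s_k]}-\mathbf 1_{[s_{k-1}]}$ for $k\ge2$ and $\mathbf 1_{\{s_1\}}=\mathbf 1_{[s_1]}$.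 So $h=\sum_k(-1)^k\mathbf 1_{\{s_k\}}$ lies in $E$, has $\|h\|_\infty=1$, and $g(h)=n$. Hence $\lambda h\in B_0$ with $\lambda>0$ forces $\lambda\le\frac1n$, and $n$ is arbitrary.

One might instead forget the sup norm and norm the linear span by the gauge of the hull itself. The functions $\mathbf 1_{[s]}$ are linearly independent: in a vanishing finite combination, evaluate at a maximal node $t$ among those with nonzero coefficient; only the term of $t$ survives. So this gauge is $\sum|c_s|$ and the completion is $\ell_1(\Upsilon)$, where Section 1 shows that ASE is dense. A ball that is small enough for the first requirement must therefore still contain a sup-norm ball for the second.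

## 4. The space $X$ and its four properties

**The trick.** To each generator $\mathbf 1_{[s]}$ we add a small vector $\delta z$. The vectors $z$ run through a dense subset of $B_E$, and $z$ depends only on the first entry $s(0)$. Because it depends only on $s(0)$, it cancels in $x_t-x_s$ for $t\ge s$. If each $z$ is used for infinitely many first entries, averaging washes out the functions $\mathbf 1_{\{\gamma\}}$ and leaves $\delta z$ in the ball.

**Construction.** Finite combinations of the $\mathbf 1_{[s]}$ with coefficients from a countable dense subset of $\mathbb K$ are dense in $E$, so $E$, and hence $B_E$, has a dense subset of size at most $\mathfrak c$. Let $D\subset B_E$ be a nonempty dense set with $|D|\le\mathfrak c$. Identify $\Gamma$ with $\mathfrak c\times\mathbb N$, and compose the projection to $\mathfrak c$ with a surjection $\mathfrak c\to D$. This gives a map $\gamma\mapsto z_\gamma$ from $\Gamma$ onto $D$ with all fibres over points of $D$ infinite. Let $\delta=\frac14$ and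
$$x_s=\mathbf 1_{[s]}+\delta z_{s(0)}\quad(s\in\Upsilon),\qquad B=\overline{\mathrm{aconv}}\{x_s:s\in\Upsilon\}\subset E .$$

**(F1)** $\delta B_E\subset B\subset(1+\delta)B_E$.

*Proof.* The second inclusion holds because $\|x_s\|_\infty\le1+\delta$. For the first, let $d\in D$ and let $\gamma_1,\gamma_2,\dots$ be distinct with $z_{\gamma_j}=d$. Regarding $\gamma_j$ as a node with domain $1$,
$$\frac1n\sum_{j\le n}x_{\gamma_j}=\delta d+\frac1n\sum_{j\le n}\mathbf 1_{\{\gamma_j\}} ,$$
and the last term has sup norm $\frac1n$. So $\delta d\in B$. Since $D$ is dense in $B_E$ and $B$ is closed, $\delta B_E\subset B$. $\square$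

By (F1) the gauge $\|x\|=\inf\{\lambda>0:x\in\lambda B\}$ is a norm on $E$ equivalent to $\|\cdot\|_\infty$, and its closed unit ball is $B$ because $B$ is closed and absolutely convex. **Let $X=(E,\|\cdot\|)$.** Then $B_X=B$ and $\|x_s\|\le1$. A bounded operator has $\|T(\sum c_ix_{s_i})\|\le\max_i\|Tx_{s_i}\|$ when $\sum|c_i|\le1$, so by continuity
$$\|T\|=\sup_{s\in\Upsilon}\|Tx_s\|\quad(T\in\mathcal L(X,Y)),\qquad\|f\|=\sup_{s\in\Upsilon}|f(x_s)|\quad(f\in X^*).\tag{2}$$

**(F2)** *For each $s\in\Upsilon$ there is $f_s\in X^*$ with $\|f_s\|=1$, $f_s(x_t)=1$ for $t\in V_s$, and $|f_s(x_t)|\le\frac13$ for $t\notin V_s$.*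

*Proof.* Let $e_s^*(h)=h(s)$. Then $e_s^*(x_t)=\mathbf 1_{[t]}(s)+\delta z_{t(0)}(s)$, and $\mathbf 1_{[t]}(s)=1$ exactly when $t\ge s$. If $t\ge s$, then $t(0)=s(0)$, so $e_s^*(x_t)=1+\delta z_{s(0)}(s)=:a_s$, a number not depending on $t$, with $|a_s|\ge1-\delta$. If $t\not\ge s$, then $|e_s^*(x_t)|\le\delta$. Put $f_s=e_s^*/a_s$. Then $f_s(x_t)=1$ on $V_s$, and $|f_s(x_t)|\le\frac\delta{1-\delta}=\frac13$ off $V_s$. By (2), $\|f_s\|=1$. $\square$

**(F3)** *If $g\in X^*$, $s\in\Upsilon$ and $\tau>0$, then for all but finitely many $\gamma\in\Gamma$ we have $|g(x_t)-g(x_s)|<\tau$ for every $t\ge s^\frown\gamma$.*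

*Proof.* For $t\ge s$ the vectors $\delta z_{t(0)}$ and $\delta z_{s(0)}$ agree, so $x_t-x_s=\mathbf 1_{(s,t]}$. Let $\gamma_1,\dots,\gamma_m$ be distinct and $t_i\ge s^\frown\gamma_i$. If $u\in(s,t_i]$, then $u$ and $s$ are both below $t_i$, hence comparable, and $u\not\le s$. So $u$ properly extends $s$, and its value at the ordinal $\operatorname{dom}s$ is that of $t_i$, namely $\gamma_i$; that is, $u\ge s^\frown\gamma_i$. Hence the sets $(s,t_i]$ are pairwise disjoint, and $\big\|\sum_i\theta_i\mathbf 1_{(s,t_i]}\big\|_\infty\le1$ for all $\theta_i\in\mathbb T$. Choosing $\theta_i$ so that $\theta_ig(x_{t_i}-x_s)=|g(x_{t_i}-x_s)|$ we get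
$$\sum_{i\le m}|g(x_{t_i}-x_s)|\le\|g\|_{E^*},$$
the norm of $g$ with respect to $\|\cdot\|_\infty$, which is finite by (F1). So at most $\|g\|_{E^*}/\tau$ values of $\gamma$ admit some $t\ge s^\frown\gamma$ with $|g(x_t-x_s)|\ge\tau$. $\square$

**(F4)** *Every nonempty countable chain in $\Upsilon$ has an upper bound in $\Upsilon$.*

*Proof.* The union of the chain is a function whose domain is a supremum of countably many countable ordinals, hence a countable ordinal. $\square$

This is why the tree has height $\omega_1$: among finite sequences alone, a chain with domains $1,2,3,\dots$ has no upper bound.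

**Theorem 2.** *There is a Banach space $X$ such that for every nonzero Banach space $Y$: (a) $\mathrm{NA}(X,Y)$ contains a dense $G_\delta$ subset of $\mathcal L(X,Y)$, so $X$ has property A; (b) $\mathrm{ASE}(X,Y)=\emptyset$.*

So property A does not imply that $\mathrm{ASE}(X,Y)$ is dense for every $Y$. It does not even imply that $\mathrm{ASE}(X,Y)$ is nonempty for a single $Y$. The proof works in ZFC, over $\mathbb R$ and over $\mathbb C$, with the $X$ just built. It uses only $\|x_s\|\le1$, (2), (F2), (F3) and (F4).

## 5. Norm attainment along chains: $\mathrm{NA}(X,Y)$ is residual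

For $n\in\mathbb N$ let $O_n$ be the set of $T\in\mathcal L(X,Y)$ for which there is $r\in\Upsilon$ with
$$\inf_{t\in V_r}\|Tx_t\|>\|T\|-\tfrac1n\qquad\text{and}\qquad\sup_{t\notin V_r}\|Tx_t\|<\|T\| .\tag{3}$$
In words: all of $V_r$ nearly norms $T$, and everything outside $V_r$ stays away from the norm. Note that $V_r\ne\Upsilon$, so the supremum is over a nonempty set.

**Step 1: $O_n$ is open.** For fixed $r$ the three quantities $\inf_{V_r}\|Tx_t\|$, $\sup_{V_r^c}\|Tx_t\|$ and $\|T\|$ are $1$-Lipschitz in $T$, since $\|x_t\|\le1$. The strict inequalities (3) thus define an open set for each $r$, and $O_n$ is the union of these sets.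

**Step 2: $O_n$ is dense.** This is the bump of Section 1, placed on a subtree instead of an atom. Nonzero operators are dense in $\mathcal L(X,Y)\neq\{0\}$, so it suffices to approximate $T\ne0$. Let $N=\|T\|$ and $\varepsilon>0$, and pick
$$0<\eta<N,\qquad2\eta<\min\{\tfrac1n,\tfrac{2\varepsilon}3\}.$$
By (2) choose $s$ with $\|Tx_s\|>N-\eta>0$. Choose $y^*\in S_{Y^*}$ with $y^*(Tx_s)=\|Tx_s\|$, and put $w=Tx_s/\|Tx_s\|$, so $y^*(w)=1$. Apply (F3) to $g=T^*y^*$ and $\tau=\eta$: there is $\gamma$ such that, with $r=s^\frown\gamma$,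
$$\mathrm{Re}\,y^*(Tx_t)>N-2\eta\qquad\text{for all }t\in V_r .$$
Let
$$T'=T+\varepsilon f_r\otimes w,\qquad\|T'-T\|\le\varepsilon,\qquad\|T'\|\le N+\varepsilon .$$

*On $V_r$.* Here $f_r(x_t)=1$, so $\|T'x_t\|\ge\mathrm{Re}\,y^*(Tx_t+\varepsilon w)>N+\varepsilon-2\eta$. In particular $\|T'\|\ge N+\varepsilon-2\eta$, and
$$\inf_{V_r}\|T'x_t\|\ge N+\varepsilon-2\eta\ge\|T'\|-2\eta>\|T'\|-\tfrac1n .$$

*Off $V_r$.* Here $|f_r(x_t)|\le\frac13$, so $\|T'x_t\|\le N+\frac\varepsilon3$. As $2\eta<\frac{2\varepsilon}3$, we have $N+\frac\varepsilon3<N+\varepsilon-2\eta\le\|T'\|$, so the supremum over $V_r^c$ is strictly below $\|T'\|$.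

Both parts of (3) hold for $T'$ and $r$, so $T'\in O_n$.

**Step 3: $\bigcap_nO_n\subset\mathrm{NA}(X,Y)$.** Let $T\in\bigcap_nO_n$ and let $r_n$ witness (3) for $n$. The second part of (3) gives $\|T\|>0$. First, the $r_n$ form a chain. Given $m,n$, by (2) there is $t$ with
$$\|Tx_t\|>\max\Big\{\sup_{u\notin V_{r_m}}\|Tx_u\|,\ \sup_{u\notin V_{r_n}}\|Tx_u\|\Big\},$$
because both suprema are less than $\|T\|$. Then $t\in V_{r_m}\cap V_{r_n}$, so $r_m$ and $r_n$ are both below $t$, hence comparable. By (F4) there is $s_\infty\in\Upsilon$ with $s_\infty\ge r_n$ for all $n$. Then $s_\infty\in V_{r_n}$, and the first part of (3) gives $\|Tx_{s_\infty}\|>\|T\|-\frac1n$ for every $n$. So $\|Tx_{s_\infty}\|=\|T\|$. As $\|x_{s_\infty}\|\le1$ and $T\ne0$, we get $\|x_{s_\infty}\|=1$, and $T$ attains its norm at $x_{s_\infty}$.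

**Step 4: Baire.** $\mathcal L(X,Y)$ is a Banach space, so $\bigcap_nO_n$ is a dense $G_\delta$ set, and it is contained in $\mathrm{NA}(X,Y)$. In particular $\mathrm{NA}(X,Y)$ is dense for every nonzero $Y$, and trivially for $Y=\{0\}$: $X$ has property A. This proves (a). $\square$

## 6. Separated siblings: $\mathrm{ASE}(X,Y)$ is empty

**Step 1: two separated nearly norming points at every scale.** Let $T\in\mathcal L(X,Y)$ and $n\in\mathbb N$. By (2) choose $s$ with $\|Tx_s\|\ge\|T\|-\frac1n$, and $y^*\in S_{Y^*}$ with $y^*(Tx_s)=\|Tx_s\|$. By (F3) for $T^*y^*$ and $\tau=\frac1n$, all but finitely many $\gamma$ satisfy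
$$\|Tx_{s^\frown\gamma}\|\ge|y^*(Tx_{s^\frown\gamma})|\ge\|Tx_s\|-\tfrac1n\ge\|T\|-\tfrac2n .$$
Pick two of them, $\gamma\ne\gamma'$, and set $a_n=x_{s^\frown\gamma}$ and $b_n=x_{s^\frown\gamma'}$. Since $s^\frown\gamma'\notin V_{s^\frown\gamma}$, (F2) gives, for every $\theta\in\mathbb T$,
$$\|a_n-\theta b_n\|\ge\big|f_{s^\frown\gamma}(a_n)-\theta f_{s^\frown\gamma}(b_n)\big|\ge1-\tfrac13=\tfrac23.\tag{4}$$

**Step 2: contradiction with ASE.** Suppose $T\in\mathrm{ASE}(X,Y)$ with witness $x_0$. The sequence $a_1,b_1,a_2,b_2,\dots$ lies in $B_X$ and the norms of its images tend to $\|T\|$. So there are $\theta_n,\theta_n'\in\mathbb T$ with $\theta_na_n\to x_0$ and $\theta_n'b_n\to x_0$. Hence $\|a_n-\bar\theta_n\theta_n'b_n\|=\|\theta_na_n-\theta_n'b_n\|\to0$, contradicting (4). This proves (b), and Theorem 2. $\square$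

By Theorem 1, the space $X$ of Theorem 2 has no equivalent LUR norm.

## 7. Prescribed complemented subspaces and separation close to $2$

The constant $\frac23$ in (4) can be pushed to $2$, and the space can be made to contain any given space as a complemented subspace. We need a few more notions.

**Definition (residual set, slice, nuclear operator).** A set is *residual* if it contains a countable intersection of dense open sets. A *slice* of $B_X$ is a set $\{x\in B_X:\mathrm{Re}\,f(x)>\|f\|-\eta\}$ with $f\in X^*\setminus\{0\}$ and $\eta>0$. An operator $R$ is *nuclear* if $R=\sum_kx_k^*\otimes y_k$ with $\sum_k\|x_k^*\|\,\|y_k\|<\infty$; the infimum of these sums is its *nuclear norm*.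

The nuclear operators form a Banach space $\mathcal N(X,Y)$ in the nuclear norm, which dominates the operator norm, and $x^*\otimes y$ has nuclear norm at most $\|x^*\|\,\|y\|$. For example, the diagonal operator $\sum_k2^{-k}e_k^*\otimes e_k$ on $\ell_2$ is nuclear. As for slices: in the Euclidean plane with $f(x)=x(1)$, the slice is a cap of the disc, and its diameter tends to $0$ with $\eta$.

**Theorem 3.** *Let $Z$ be any Banach space. There is a Banach space $X$ containing a complemented subspace isomorphic to $Z$ such that for every nonzero $Y$ and $T\in\mathcal L(X,Y)$:*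

1. *$\mathrm{NA}(X,Y)$ is residual in $\mathcal L(X,Y)$. Moreover, for each $\varepsilon>0$ there is a nuclear $R$ with nuclear norm $<\varepsilon$ and $T+R\in\mathrm{NA}(X,Y)$.*
2. *For every $\eta>0$ the set $\{x\in B_X:\|Tx\|>\|T\|-\eta\}$ contains an infinite set $A$ such that $\|a-\theta b\|>2-\eta$ for all distinct $a,b\in A$ and all $\theta\in\mathbb T$. In particular every slice of $B_X$ has diameter $2$, and $\mathrm{ASE}(X,Y)=\emptyset$.*

The constant $2$ is optimal, since $\|a-\theta b\|\le2$ for $a,b\in B_X$.

**Step 1: put $Z$ beside the tree space.** Let $\kappa=\max\{\operatorname{dens}Z,2\}^{\aleph_0}$. Then $\kappa^{\aleph_0}=\kappa\ge\mathfrak c\ge\aleph_1$ and $\kappa\ge\operatorname{dens}Z$. Take $|\Gamma|=\kappa$ and define $\Upsilon$ as before; now $|\Upsilon|=\kappa$, being at most $\aleph_1\cdot\kappa^{\aleph_0}=\kappa$ and at least $|\Gamma|$. Let $E_\Gamma=\overline{\mathrm{span}}\{\mathbf 1_{[s]}\}\subset\ell_\infty(\Upsilon)$ and $E=Z\oplus_\infty E_\Gamma$, with the maximum norm, so $\operatorname{dens}E\le\kappa$.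 Identify $\mathbf 1_{[s]}$ with $(0,\mathbf 1_{[s]})$, write $h(s)$ for the value at $s$ of the second coordinate of $h\in E$, and let $e_s^*(h)=h(s)$; note $|h(s)|\le\|h\|_E$. As in Section 4, identifying $\Gamma$ with $\kappa\times\mathbb N$, choose $z_\gamma\in B_E$ with dense range and infinite nonempty fibres. Put $\delta=\frac14$, $x_s=\mathbf 1_{[s]}+\delta z_{s(0)}$, $B=\overline{\mathrm{aconv}}\{x_s\}$.

We check the four properties again. (F1): $\|x_s\|_E\le1+\delta$, and the averages $\frac1n\sum_{j\le n}x_{\gamma_j}=\delta d+\frac1n\sum_{j\le n}\mathbf 1_{\{\gamma_j\}}$ still differ from $\delta d$ by a vector of norm $\frac1n$. So $\delta B_E\subset B\subset(1+\delta)B_E$, the gauge of $B$ is an equivalent norm, $X=(E,\|\cdot\|)$ has $B_X=B$, and (2) holds. (F2): again $e_s^*(x_t)=\mathbf 1_{[t]}(s)+\delta z_{t(0)}(s)$ with $|z_{t(0)}(s)|\le1$, and the rest of the proof used nothing else. (F3): for $t\ge s$ again $x_t-x_s=(0,\mathbf 1_{(s,t]})$, and sums of these over distinct successors of $s$, with unimodular coefficients, have norm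 at most $1$ in $E$. (F4) concerns only ordinals. Hence Sections 5 and 6 apply to this $X$. In particular $\bigcap_nO_n$ is a dense $G_\delta$ contained in $\mathrm{NA}(X,Y)$, so $\mathrm{NA}(X,Y)$ is residual. Finally, $X$ is isomorphic to $Z\oplus E_\Gamma$, so it contains a complemented copy of $Z$.

**Step 2: nuclear perturbations.** The aim is to run Baire's theorem in $\mathcal N(X,Y)$ instead of $\mathcal L(X,Y)$. Fix $T$ and put $G_n=\{R\in\mathcal N(X,Y):T+R\in O_n\}$. Each $G_n$ is open in the nuclear norm, because this norm dominates the operator norm and $O_n$ is open. Each $G_n$ is dense. Given $R_0\in\mathcal N(X,Y)$, if $T+R_0=0$ first add to $R_0$ a nonzero rank-one operator of small nuclear norm. Then $T+R_0\ne0$, and Step 2 of Section 5 gives $T+R_0+\varepsilon f_r\otimes w\in O_n$, where $\varepsilon f_r\otimes w$ has nuclear norm at most $\varepsilon\|f_r\|\,\|w\|=\varepsilon$, with $\varepsilon>0$ as small as we like. By Baire's theorem $\bigcap_nG_n$ is dense in $\mathcal N(X,Y)$, so it contains some $R$ of nuclear norm less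 than the prescribed $\varepsilon$. Then $T+R\in\bigcap_nO_n\subset\mathrm{NA}(X,Y)$. This completes part 1.

**Step 3: elements of $E$ are small at most successors.** This will make the terms $\delta z$ negligible at the relevant nodes.

**(F5)** *For $h\in E$, $s\in\Upsilon$ and $\tau>0$ the set $\{\gamma\in\Gamma:|h(s^\frown\gamma)|\ge\tau\}$ is finite.*

*Proof.* We have $\mathbf 1_{[t]}(s^\frown\gamma)\ne0$ only if $s^\frown\gamma\le t$, which happens for at most one $\gamma$; and elements of $Z$ have second coordinate $0$. So if $h'$ is in the linear span of $Z$ and the $\mathbf 1_{[t]}$, then $h'(s^\frown\gamma)\ne0$ for only finitely many $\gamma$. For general $h$ choose such an $h'$ with $\|h-h'\|_E\le\frac\tau2$; then $|h(s^\frown\gamma)|\ge\tau$ implies $|h'(s^\frown\gamma)|\ge\frac\tau2>0$. $\square$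

**Step 4: the set $A$.** Let $T$ and $\eta>0$ be given. Choose $s$ with $\|Tx_s\|>\|T\|-\frac\eta2$ and $y^*\in S_{Y^*}$ with $y^*(Tx_s)=\|Tx_s\|$. By (F3) with $T^*y^*$ and $\tau=\frac\eta2$, we have $\|Tx_{s^\frown\gamma}\|>\|T\|-\eta$ for all but finitely many $\gamma$. Put $z=z_{s(0)}$. Let $\tau>0$, to be fixed below, and using (F5) discard also the finitely many $\gamma$ with $|z(s^\frown\gamma)|\ge\tau$. Let $A$ be the set of the remaining $x_{s^\frown\gamma}$.

**Step 5: separation.** Let $u=s^\frown\gamma$ and $v=s^\frown\gamma'$ be distinct remaining nodes, $a=x_u$, $b=x_v$, $\theta\in\mathbb T$. In (4) we tested with a functional peaking at one node; now we use both nodes: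
$$g=e_u^*-\bar\theta e_v^* .$$
The nodes $u,v$ are incomparable and $u(0)=v(0)=s(0)$, so
$$e_u^*(a)=1+\delta z(u),\quad e_v^*(a)=\delta z(v),\quad e_u^*(b)=\delta z(u),\quad e_v^*(b)=1+\delta z(v).$$
Therefore
$$g(a-\theta b)=2+\delta\big[z(u)-\bar\theta z(v)-\theta z(u)+z(v)\big],\qquad|g(a-\theta b)|\ge2-4\delta\tau .$$

Next we bound $\|g\|$ with (2). If $t\ge u$, then $t\not\ge v$ and $t(0)=s(0)$, so $g(x_t)=1+\delta z(u)-\bar\theta\delta z(v)$ and $|g(x_t)|\le1+2\delta\tau$. If $t\ge v$, then $g(x_t)=\delta z(u)-\bar\theta(1+\delta z(v))$, with the same bound. For all other $t$, $g(x_t)=\delta z_{t(0)}(u)-\bar\theta\delta z_{t(0)}(v)$, so $|g(x_t)|\le2\delta=\frac12<1$. Hence $\|g\|\le1+2\delta\tau$ and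
$$\|a-\theta b\|\ge\frac{2-4\delta\tau}{1+2\delta\tau} .$$
The right-hand side tends to $2$ as $\tau\to0$, so we can fix $\tau$, depending only on $\eta$, such that it is positive and greater than $2-\eta$. With $\theta=1$, positivity shows that different $\gamma$ give different points, so $A$ is infinite.

**Step 6: slices and ASE.** Let $Y=\mathbb K$ and $T=f\in X^*\setminus\{0\}$, and consider the slice given by $f$ and $\eta$. For $0<\eta'\le\eta$ take the set $A$ belonging to $f$ and $\eta'$, and for each $a\in A$ choose $\theta_a\in\mathbb T$ with $f(\theta_aa)=|f(a)|>\|f\|-\eta'$. The points $\theta_aa$ lie in the slice, and for distinct $a,b\in A$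
$$\|\theta_aa-\theta_bb\|=\|a-\bar\theta_a\theta_bb\|>2-\eta' .$$
Since $\eta'$ is arbitrarily small, the slice has diameter $2$.

Finally suppose $T\in\mathrm{ASE}(X,Y)$ with witness $x_0$. For each $n$ pick distinct $a_n,b_n$ in the set $A$ belonging to $T$ and $\eta=\frac1n$. The sequence $a_1,b_1,a_2,b_2,\dots$ satisfies $\|Ta_n\|,\|Tb_n\|\to\|T\|$, so $\theta_na_n\to x_0$ and $\theta_n'b_n\to x_0$ for some $\theta_n,\theta_n'\in\mathbb T$, whence $\|a_n-\bar\theta_n\theta_n'b_n\|\to0$. But these norms exceed $2-\frac1n$, a contradiction. So $\mathrm{ASE}(X,Y)=\emptyset$. $\square$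

Since the spaces of Theorem 3 also have property A and empty $\mathrm{ASE}(X,Y)$, Theorem 1 shows that they, too, have no equivalent LUR norm, even when the prescribed complemented subspace $Z$ is, say, a Hilbert space.
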